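# Sofic shifts without equal entropy SFT covers

## Dimension one: remembering the set of possible states

Fix $d\ge 1$. For a finite alphabet $\mathcal A$, a $\mathbb Z^d$ **subshift** over $\mathcal A$ is a nonempty closed set $X\subseteq\mathcal A^{\mathbb Z^d}$ (product topology) invariant under $(\sigma^vx)_u=x_{u+v}$. It is a **shift of finite type** (SFT) if it is defined by forbidding finitely many finite patterns. A **factor map** $\phi:X\twoheadrightarrow Y$ is a continuous surjection commuting with the shifts; the two alphabets may differ. By the Curtis–Hedlund–Lyndon theorem, $\phi(x)_u$ is a fixed function of the pattern of $x$ in a fixed finite window around $u$. A **sofic shift** is a factor $S$ of an SFT $X$, and then $X$ together with $\phi:X\twoheadrightarrow S$ is called an **SFT cover** of $S$.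

Write $\mathcal L_F(X)$ for the set of patterns on the finite set $F$ occurring in points of $X$, and $\mathcal L_n(X)=\mathcal L_{[0,n-1]^d}(X)$. The topological entropy is
$$h_{top}(X)=\lim_{n\to\infty}\frac1{n^d}\log|\mathcal L_n(X)| .$$
A factor map cannot raise entropy, so $h_{top}(X)\ge h_{top}(S)$ for every SFT cover. The cover is called **equal entropy**, and $\phi$ **entropy preserving**, if $h_{top}(X)=h_{top}(S)$.

Two small examples in dimension one. The even shift is the set of $0/1$ sequences in which every maximal finite block of $0$s between two $1$s has even length. It is sofic: use letters $1,0_a,0_b$, allow the transitions $1\to1$, $1\to0_a$, $0_a\to0_b$, $0_b\to0_a$, $0_b\to1$, and erase the indices. Here a word of the cover is determined by its first letter and its image, so the cover is equal entropy. On the other hand, the full shift $\{a,b\}^{\mathbb Z}$ is an SFT cover of the one-point shift $\{0^{\infty}\}$. This cover has entropy $\log 2$ above a shift of entropy $0$, so covers can waste entropy. In dimension one the waste can always be removed.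

**Proposition 1 (Coven–Paul).** Every $\mathbb Z$ sofic shift has an equal entropy SFT cover.

*Proof.* **Step 1: recode so that the cover has memory one.** Let $\phi:X\twoheadrightarrow S$ be an SFT cover. For large $N$, replace each $x\in X$ by the sequence of its words $x_{n-N}\dots x_{n+N}$. The new letters are words of $X$ of length $2N+1$. Two letters may follow each other if they overlap in a word of $X$ of length $2N+2$. If $2N+2$ is at least the length of the forbidden words of $X$, this describes exactly the recoded points of $X$. If $N$ is at least the radius of the window of $\phi$, then $\phi$ becomes a map of letters. So we may assume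
$$X=\{c\in\mathcal C^{\mathbb Z}:(c_n,c_{n+1})\in E\text{ for all }n\},\qquad \phi(c)_n=\pi(c_n),\qquad \pi:\mathcal C\to\mathcal A .$$

**Step 2: build the new cover by recording all possible states at once.** For $U\subseteq\mathcal C$ and $a\in\mathcal A$ let
$$U\cdot a=\{c\in\mathcal C:\pi(c)=a\text{ and }(b,c)\in E\text{ for some }b\in U\}.$$
Let $\widehat X$ be the set of sequences $(U_n,a_n)_{n\in\mathbb Z}$ with $U_n\subseteq\mathcal C$ nonempty and $U_{n+1}=U_n\cdot a_{n+1}$ for all $n$. These are local rules. Let $\widehat\phi(U,a)=a$.

**Step 3: the image of $\widehat X$ is contained in $S$.** Let $(U_n,a_n)\in\widehat X$. For each $N$ pick a state in $U_N$ and trace back, using the definition of $U\cdot a$. This gives $c_{-N},\dots,c_N$ with consecutive pairs in $E$ and $\pi(c_n)=a_n$ for $-N<n\le N$. By compactness some bi-infinite sequence in $X$ maps to $(a_n)$.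

**Step 4: the image contains $S$.** Let $a=\phi(c)$ with $c\in X$. For $N\ge1$ put $U^{(N)}_{-N}=\mathcal C$ and $U^{(N)}_{n+1}=U^{(N)}_n\cdot a_{n+1}$ for $n\ge -N$. By induction $c_n\in U^{(N)}_n$. Since $U^{(N+1)}_{-N}\subseteq\mathcal C=U^{(N)}_{-N}$ and $U\mapsto U\cdot a$ is monotone, $U^{(N+1)}_n\subseteq U^{(N)}_n$. So for each $n$ the sets $U^{(N)}_n$ are eventually constant in $N$, equal to some $U_n\ni c_n$. Then $U_{n+1}=U_n\cdot a_{n+1}$, and $(U_n,a_n)\in\widehat X$ lies over $a$. In particular $\widehat X$ is nonempty, hence an SFT.

**Step 5: entropies agree.** A word $(U_1,a_1)\dots(U_n,a_n)$ of $\widehat X$ is determined by $U_1$ and $a_1\dots a_n$. Hence $|\mathcal L_n(\widehat X)|\le 2^{|\mathcal C|}\,|\mathcal L_n(S)|$ and $h_{top}(\widehat X)\le h_{top}(S)$. The other inequality holds for every cover. $\square$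

For the wasteful cover of $\{0^\infty\}$ above, $U\cdot 0=\{a,b\}$ for every nonempty $U$. So $\widehat X$ is a single point, and the waste is gone.

## Weiss' question for $d\ge2$, and where the set of states stops fitting

In dimension one, the two sides of a cut communicate through one of $|\mathcal C|$ states, and replacing a state by a *set* of states costs only a constant factor. What changes for $d\ge2$?

**Question (Weiss).** Does every $\mathbb Z^d$ sofic shift $S$ have an equal entropy SFT cover?

There are reasons to hope. Desai proved that for every $\varepsilon>0$ every $\mathbb Z^d$ sofic $S$ has an SFT cover $X$ with $h_{top}(X)<h_{top}(S)+\varepsilon$. Hochman and Meyerovitch proved that the sets of entropies of $\mathbb Z^d$ SFTs and of $\mathbb Z^d$ sofic shifts coincide, so numbers alone are no obstacle.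

The sensible first attempt is to copy the proof of Proposition 1. Let $\phi:X\twoheadrightarrow S$ be an SFT cover given by a letter map, with $X\subseteq\mathcal C^{\mathbb Z^d}$ defined by forbidden patterns on $\{0,\dots,r\}^d$. For the cube $B=[0,n-1]^d$ let $\partial B$ be the set of cells of $B$ at coordinate distance less than $r$ from some face, so $|\partial B|\le 2dr\,n^{d-1}$. For a pattern $p\in\mathcal L_B(S)$ let
$$\mathrm{Adm}(p)=\{\kappa\in\mathcal C^{\partial B}:\ \kappa=q|_{\partial B}\text{ and }\phi(q)=p\text{ for some }q\in\mathcal L_B(X)\}.$$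
This is the analogue of $U_n$, and it carries exactly the relevant information: if $\mathrm{Adm}(p)=\mathrm{Adm}(p')$, then the configurations on $\mathbb Z^d\setminus B$ that complete $p$ to a point of $S$ are the same as those that complete $p'$. Indeed, let $x\in X$ lie over such a point for $p$, and let $\kappa=x|_{\partial B}$. Choose $q'\in\mathcal L_B(X)$ over $p'$ with $q'|_{\partial B}=\kappa$ and write it into $x$. A translate of $\{0,\dots,r\}^d$ that leaves $B$ sees no change, and one inside $B$ sees part of $q'$. So the new configuration is in $X$.

The attempt breaks when we try to store $\mathrm{Adm}(p)$ near the boundary. It is a subset of $\mathcal C^{\partial B}$, so a priori there are $2^{|\mathcal C|^{|\partial B|}}$ possible values. A finite alphabet $\mathcal D$ on the layer $\partial B$ records only $|\mathcal D|^{|\partial B|}$ values. For $d=1$ the layer has bounded size and this does not matter. For $d\ge2$ it has size of order $n^{d-1}$, and the set of states no longer fits.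

This is only the failure of one construction. Nor does counting the sets $\mathrm{Adm}(p)$ refute anything: the bound $2^{|\mathcal C|^{|\partial B|}}$ holds for every cover, and its proof never mentions entropy. We need a quantity that notices whether a cover is equal entropy.

## Unions of rectangles against sums of rectangles

Cut a box $B$ into two halves, and write a pattern on $B$ as $p_1p_2$. Consider the matrix with entry $1$ if $p_1p_2$ occurs in $S$ and $0$ otherwise. In a cover, fix the pattern $\kappa$ near the boundary of $B$ and near the cut. Once $\kappa$ is fixed the two halves no longer interact, so this matrix is a *union*, over few $\kappa$, of rectangles (sets of the form rows $\times$ columns). A union of few rectangles can be a complicated matrix. For $k\ge1$ let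
$$G_k(P,Q)=\mathbf 1[\text{there is }i\text{ with }P_i=Q_i=1],\qquad P,Q\in\{0,1\}^k .$$
The support of $G_k$ is a union of only $k$ rectangles. Its real rank is enormous: for $k=2$, with order $00,01,10,11$,
$$G_2=\begin{pmatrix}0&0&0&0\\0&1&0&1\\0&0&1&1\\0&1&1&1\end{pmatrix}$$
has rank $3$, since the lower right $3\times3$ block has determinant $1\cdot(1-1)-0+1\cdot(0-1)=-1$. In general, $1-G_k(P,Q)=\prod_i(1-P_iQ_i)$ is the tensor power $\begin{pmatrix}1&1\\1&0\end{pmatrix}^{\otimes k}$, which is invertible. The all-ones matrix has rank one, so
$$\mathrm{rank}\,G_k\ge 2^k-1. \tag{1}$$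

If a cover forced *sums* of few weighted rectangles instead of unions, real rank would be an obstruction. Equality of entropies does exactly this. Lift a measure of maximal entropy of $S$ to the cover. If the cover is equal entropy, the lift again has maximal entropy, hence is uniform on the fillings of a box once a boundary layer is fixed. Summing over fillings gives a sum over $\kappa$ of rank-one matrices.

To state this precisely, let $[p]=\{x:x|_F=p\}$ for a pattern $p$ on $F$. For an invariant probability measure $\mu$ on a subshift, $h_\mu=\lim_n n^{-d}H_\mu(x_{[0,n-1]^d})$, where $H$ is Shannon entropy. We use the following facts.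

1. For $\mathbb Z^d$ subshifts the variational principle $h_{top}(Z)=\sup_\mu h_\mu$ holds, and the supremum is attained (Misiurewicz). A measure attaining it is called an MME (measure of maximal entropy). For instance, on the full shift $\mathcal A^{\mathbb Z^d}$ the uniform product measure is an MME.
2. A factor map $\phi:X\twoheadrightarrow Z$ induces a surjection $\phi_*$ from invariant measures on $X$ to those on $Z$, and $h_\nu\ge h_{\phi_*\nu}$.
3. For the last section only (Hochman–Meyerovitch, Ann. of Math. 2010): for $d\ge2$ the entropies of $\mathbb Z^d$ SFTs are exactly the nonnegative right recursively enumerable reals. The definition is recalled there.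

For $l\ge1$ put
$$B_l=[0,4l-1]\times[0,l-1]^{d-1},\quad B^1_l=\{u\in B_l:u_1<2l\},\quad B^2_l=B_l\setminus B^1_l .$$

**Theorem A.** If a $\mathbb Z^d$ subshift $Z\subseteq\mathcal A^{\mathbb Z^d}$ has an equal entropy SFT cover, then for every MME $\mu$ of $Z$ there is a constant $C$ such that for all $l$ the real matrix $\big(\mu([p_1p_2])\big)_{p_1\in\mathcal A^{B_l^1},\,p_2\in\mathcal A^{B_l^2}}$ has rank $\le C^{\,l^{d-1}}$.

**Theorem B.** For every $d\ge2$ there is a $\mathbb Z^d$ sofic shift $S$ such that for every subshift $Y$ the product $S\times Y$ has no equal entropy SFT cover. In particular (take $Y$ a point) $S$ has none. Hence, by Desai's theorem, the infimum of $h_{top}(X)$ over SFT covers $X$ of $S$ equals $h_{top}(S)$ but is not attained.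

**Theorem C.** The $S$ of Theorem B has a safe symbol and is strongly irreducible. For every $d\ge2$ and every $h>0$ that is the entropy of some $\mathbb Z^d$ SFT (equivalently, of some sofic shift) there is a $\mathbb Z^d$ sofic shift of entropy exactly $h$ with no equal entropy SFT cover.

So the answer to Weiss' question is no for every $d\ge2$. The argument does not address sofic shifts of entropy $0$.

## Two lemmas on measures of maximal entropy

Let $Z\subseteq\mathcal A^{\mathbb Z^d}$ be a subshift, $\mu$ an MME of $Z$, $F\subseteq[0,L-1]^d$, $\Lambda=L\mathbb Z^d$ and $Q_n=[0,nL-1]^d$. The translates $F+v$, $v\in\Lambda$, are disjoint, and $n^d$ of the cubes $v+[0,L-1]^d$ tile $Q_n$. Patterns on $F+v$ are identified with patterns on $F$ by translation.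

**Lemma 1.** Let $\sim$ be an equivalence relation on $\mathcal L_F(Z)$ such that for all $x\in Z$, $v\in\mathbb Z^d$, replacing the pattern of $x$ on $F+v$ by any $\sim$-equivalent pattern yields a point of $Z$. Then $\mu([p])=\mu([q])$ whenever $p\sim q$.

On the full shift all patterns are equivalent, and the lemma says that the uniform product measure is the only MME. The general proof has the same content: resampling uniformly inside classes cannot raise the entropy of an MME.

*Proof.* **Step 1: resample.** For $x\in Z$ and $v\in\Lambda$ let $z_v$ be the pattern of $x$ on $F+v$, let $\kappa_v$ be its class, and let $y_v$ consist of $\kappa_v$ together with $x|_{(v+[0,L-1]^d)\setminus(F+v)}$. Draw $x\sim\mu$. Given $x$, replace independently for all $v\in\Lambda$ the pattern $z_v$ by a uniform element $z'_v$ of $\kappa_v$, and call the result $x'$. Making finitely many replacements, one at a time, stays in $Z$ by hypothesis. Since $Z$ is closed, $x'\in Z$.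

**Step 2: compare entropies.** Write $y_{Q_n},z_{Q_n},z'_{Q_n}$ for the families indexed by the $n^d$ vectors $v\in\Lambda\cap Q_n$. The pattern $x_{Q_n}$ and the pair $(y_{Q_n},z_{Q_n})$ determine each other, so by the chain rule, subadditivity and invariance
$$H(x_{Q_n})=H(y_{Q_n})+H(z_{Q_n}|y_{Q_n})\le H(y_{Q_n})+n^dH(z_0|y_0)\le H(y_{Q_n})+n^dH(z_0|\kappa_0). \tag{2}$$
Since $z'_v\in\kappa_v$, the family $y_{Q_n}$ can be read off from $x'$ as well, so $x'_{Q_n}$ and $(y_{Q_n},z'_{Q_n})$ determine each other. Given $y_{Q_n}$, the $z'_v$ are independent and uniform on $\kappa_v$. Hence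
$$\log|\mathcal L_{nL}(Z)|\ge H(x'_{Q_n})=H(y_{Q_n})+n^d\,\mathbb E\log|\kappa_0| . \tag{3}$$

**Step 3: let $n\to\infty$.** By (2) and (3),
$$\mathbb E\log|\kappa_0|-H(z_0|\kappa_0)\le\frac1{n^d}\big(\log|\mathcal L_{nL}(Z)|-H(x_{Q_n})\big).$$
Both terms on the right, divided by $n^d$, tend to $L^dh_{top}(Z)$, because $\mu$ is an MME. So $\mathbb E\log|\kappa_0|\le H(z_0|\kappa_0)$. Conversely, $H(z_0|\kappa_0=\kappa)\le\log|\kappa|$ for every class $\kappa$ of positive probability, with equality only if $z_0$ is uniform on $\kappa$ given $\kappa_0=\kappa$. Thus equality holds for every class of positive probability, and $\mu([\cdot])$ is constant on it. On a class of probability zero it is constantly $0$. $\square$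

**Lemma 2.** Let $g\in\mathcal A^F$ be such that for all $x\in Z$, $v\in\mathbb Z^d$, replacing $x|_{F+v}$ by $g$ yields a point of $Z$. Then $\mu([g])>0$.

*Proof.* The idea is to write $g$ at a few random places: if $g$ never occurred before, the choice of places is visible and gives new entropy of order $\varepsilon\log(1/\varepsilon)$, while the erased information is only of order $\varepsilon$.

Suppose $\mu([g])=0$. Let $\varepsilon\in(0,1)$. Draw $x\sim\mu$ and, independently of $x$, i.i.d. bits $\theta_v$ ($v\in\Lambda$) with $P(\theta_v=1)=\varepsilon$. Let $x'$ be $x$ with $g$ written on $F+v$ for all $v$ with $\theta_v=1$. As before $x'\in Z$. Almost surely $x$ shows $g$ on no $F+v$, so almost surely $\theta_v=1$ if and only if $x'$ shows $g$ on $F+v$. Thus $x'_{Q_n}$ determines the bits $\theta$ in $Q_n$. Given $x'_{Q_n}$, the pattern $x_{Q_n}$ is unknown only on the replaced copies of $F$, whose expected number is $n^d\varepsilon$. With $\eta(\varepsilon)=-\varepsilon\log\varepsilon-(1-\varepsilon)\log(1-\varepsilon)$ and $\theta$ restricted to $Q_n$,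
$$H(x_{Q_n})+n^d\eta(\varepsilon)=H(x_{Q_n},\theta)\le H(x'_{Q_n})+n^d\varepsilon|F|\log|\mathcal A|\le\log|\mathcal L_{nL}(Z)|+n^d\varepsilon|F|\log|\mathcal A| .$$
Divide by $n^d$ and let $n\to\infty$:
$$L^dh_\mu+\eta(\varepsilon)\le L^dh_{top}(Z)+\varepsilon|F|\log|\mathcal A| .$$
For $\varepsilon<|\mathcal A|^{-|F|}$ we have $\eta(\varepsilon)\ge\varepsilon\log(1/\varepsilon)>\varepsilon|F|\log|\mathcal A|$, so $h_\mu<h_{top}(Z)$, a contradiction. $\square$

## The rank bound for shifts with an equal entropy cover

*Proof of Theorem A.* **Step 1: normalize the cover and lift the measure.** Let $\phi:X\to Z$ be an equal entropy SFT cover. The set $\{(x,\phi(x)):x\in X\}$ is again an SFT, because the rule of $\phi$ is local. It is conjugate to $X$ and so has the same entropy, and its map to $Z$ is a projection of letters. So we may assume that $\phi$ is given by a letter map. Let $\mathcal C$ be the alphabet of $X$ and let $r\ge1$ be such that $X$ is defined by forbidden patterns on $\{0,\dots,r\}^d$. Call the translates of this set *windows*. Let $\mu$ be an MME of $Z$ and choose an invariant $\nu$ on $X$ with $\phi_*\nu=\mu$.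 Then
$$h_\nu\ge h_\mu=h_{top}(Z)=h_{top}(X),$$
so $\nu$ is an MME of $X$. This is the only place where equality of entropies is used.

**Step 2: fix the cells through which the two halves and the outside interact.** Write $B=B_l$, with side lengths $n_1=4l$ and $n_i=l$ for $i\ge2$. Let
$$K=\{u\in B:u_i<r\text{ or }n_i-1-u_i<r\text{ for some }i\}\cup\{u\in B:2l-r\le u_1<2l+r\}.$$
The faces in direction $1$, those in directions $2,\dots,d$, and the middle slab contribute
$$|K|\le 2r\,l^{d-1}+(d-1)\,2r\cdot4l^{d-1}+2r\,l^{d-1}\le 8dr\,l^{d-1}. \tag{4}$$
A window meeting $\mathbb Z^d\setminus B$ meets $B$ only in $K$: if it contains $u\in B$ and $u'\notin B$, then for some $i$ either $u'_i\le-1$, hence $u_i\le r-1$, or $u'_i\ge n_i$, hence $u_i\ge n_i-r$. No window meets both $B^1_l\setminus K$ and $B^2_l\setminus K$: points of these sets have first coordinates at most $2l-r-1$ and at least $2l+r$, which differ by more than $r$.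

**Step 3: $\nu$ is uniform on fillings with given $K$-part.** Let $x\in X$ with $x|_B=q$, and let $q'\in\mathcal L_B(X)$ agree with $q$ on $K$. Replacing $q$ by $q'$ gives a point of $X$: a window inside $B$ sees part of $q'$, which occurs in $X$, and every other window sees the same as in $x$ by Step 2. By shift invariance the same holds on every translate of $B$. Lemma 1, with $F=B$, $L=4l$ and the relation "equal on $K$", shows that for $q\in\mathcal L_B(X)$ the number $\nu([q])$ depends only on $\kappa=q|_K$. Write $\nu([q])=\rho_\kappa$.

**Step 4: the fillings of a given $\kappa$ form a product.** Write $q=(\kappa,q_1,q_2)$ with $q_i\in\mathcal C^{B^i_l\setminus K}$. Suppose $(\kappa,q_1,q_2)$ and $(\kappa,q'_1,q'_2)$ are in $\mathcal L_B(X)$. Take $x\in X$ showing $(\kappa,q_1,q_2)$ on $B$ and replace $q_2$ by $q_2'$. A window meeting $\mathbb Z^d\setminus B$ sees what it saw in $x$. A window inside $B$ misses $B^2_l\setminus K$, and then sees part of $(\kappa,q_1,q_2)$, or it misses $B^1_l\setminus K$, and then sees part of $(\kappa,q_1',q_2')$. So the result is in $X$, and $(\kappa,q_1,q'_2)\in\mathcal L_B(X)$. Hence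 the fillings of $\kappa$ form a product $U_\kappa\times V_\kappa$.

**Step 5: sum up.** Since $\phi$ is a letter map,
$$\mu([p_1p_2])=\sum_\kappa\ \sum_{\substack{q\in\mathcal L_B(X),\ q|_K=\kappa\\ \phi(q)=p_1p_2}}\nu([q])=\sum_\kappa\rho_\kappa\,\alpha_\kappa(p_1)\,\beta_\kappa(p_2),$$
where $\alpha_\kappa(p_1)$ is the number of $q_1\in U_\kappa$ such that $(\kappa|_{K\cap B^1_l},q_1)$ maps to $p_1$, and $\beta_\kappa(p_2)$ is the number of $q_2\in V_\kappa$ such that $(\kappa|_{K\cap B^2_l},q_2)$ maps to $p_2$. Each $\kappa$ contributes a matrix of rank at most one. By (4) the rank is at most the number of $\kappa$, which is at most $|\mathcal C|^{8dr\,l^{d-1}}$. Take $C=|\mathcal C|^{8dr}$. $\square$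

## Bricks with one hidden matching pair

We now want a sofic shift that shows the matrices $G_k$ on $B_l$ with $k$ much larger than $l^{d-1}$. Three demands shape the construction. The patterns in question must be freely exchangeable, so that Lemmas 1 and 2 give them all the same positive measure. The condition "$P_i=Q_i=1$ for some $i$" must compare more than order $l^{d-1}$ pairs of cells lying across the cut. If the partner of a cell were at a bounded distance $D$ in direction $e_1$, only at most $D\,l^{d-1}$ pairs would cross the cut, so the distance must grow with the box. Finally, local rules over a finite alphabet must be able to certify one matching pair. The solution is to let the distance from $u$ to its partner be twice the distance from $u$ to the top of the box. A triangle with sides of slope $\pm1$ measures this.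

Let $d\ge2$ and $\mathcal A=\{\square\}\cup(\{m,o,M\}^d\times\{0,1\})$. For a non-blank cell ($x_u\ne\square$) write $x_u=(\tau(u),\beta(u))$, a type and a bit.

**Definition (bricks).** A *brick* in $x$ is a box $B=\prod_i[a_i,b_i]$ with $a_i<b_i$, all of whose cells are non-blank, such that for all $u\in B$ and all $i$: $\tau_i(u)=m$ if $u_i=a_i$, $\tau_i(u)=M$ if $u_i=b_i$, and $\tau_i(u)=o$ otherwise. For $u\in B$ put $h(u)=b_2-u_2$. The brick is *good* if there is $u\in B$ with
$$h=h(u)\ge1,\qquad u+2he_1\in B,\qquad \beta(u)=\beta(u+2he_1)=1,$$
and *bad* otherwise. Let $S$ be the set of $x\in\mathcal A^{\mathbb Z^d}$ containing no bad brick.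

For $d=2$, a brick of width $2$ and height $2$ is always bad: $h(u)=1$ forces $u$ into the bottom row, and $u+2e_1$ is outside. A brick of width $3$ and height $2$ is good exactly when the bits at its two bottom corners are both $1$.

The set $S$ is defined by forbidding a (infinite) family of finite patterns, so it is closed and shift invariant. It contains $\square^{\mathbb Z^d}$.

**Fact 1.** Two intersecting bricks in $x$ are equal. Indeed, let $u$ lie in a brick $B$. Inside $B$, $\tau_i=m$ holds exactly where the $i$-th coordinate is $a_i$, and $\tau_i=M$ exactly where it is $b_i$. So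
$$a_i=u_i-\min\{k\ge0:\tau_i(u-ke_i)=m\},\qquad b_i=u_i+\min\{k\ge0:\tau_i(u+ke_i)=M\},$$
and $B$ is determined by $x$ and $u$.

**Fact 2.** If $x\in S$ and the pattern of $x$ on a box $B$ is replaced by any good brick pattern on $B$, the result $x'$ is in $S$. Indeed $B$ is a good brick of $x'$. By Fact 1 every other brick of $x'$ is disjoint from $B$, hence is a brick of $x$, hence is good.

**Fact 3.** Bad brick patterns do not occur in $S$, by definition.

## Triangles and signals: $S$ is sofic

**Proposition 2.** $S$ is sofic.

The cover must certify that every brick is good. A signal $\lambda=1$ starts at the minimal corner of each brick, travels in positive directions, and may stop inside the brick only at the lower left corner of a certifying triangle. The triangle is drawn by a second layer $t$. For $h=2$ its rows read, from bottom to top, $L\,I\,I\,I\,R$, then $L\,I\,R$, then $T$. The difficulty is that a cell of type $(m,\dots,m)$ cannot see whether it is the corner of a brick. If it is not, its signal must still have a legal way to end or to run forever. This is what defects are for.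

**Definition (defects).** A non-blank cell $w$ is a *defect* of $x$ if for some $i$ with $\tau_i(w)\ne M$: $w+e_i$ is blank, or $\tau_i(w+e_i)=m$, or $\tau_j(w+e_i)\ne\tau_j(w)$ for some $j\ne i$.

A cell $w$ of a brick is never a defect: if $\tau_i(w)\ne M$, then $w+e_i$ is in the brick, $\tau_i(w+e_i)\ne m$, and the other coordinates of the type are unchanged.

Let $\Theta=\{0,L_0,L_1,I_0,I_1,R_0,R_1,T\}$, and let $X$ be the set of $(x,\lambda,t)\in(\mathcal A\times\{0,1\}\times\Theta)^{\mathbb Z^d}$ satisfying for all $w$:

1. If $x_w$ is non-blank and $\tau(w)=(m,\dots,m)$, then $\lambda(w)=1$.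
2. If $\lambda(w)=1$, then $x_w$ is non-blank and (i) $w$ is a defect, or (ii) $\lambda(w+e_i)=1$ for some $i$ with $\tau_i(w)\ne M$, or (iii) $t(w)=L_1$.
3. If $t(w)=L_\epsilon$, then $x_w$ is non-blank, $\tau_1(w)\ne M$, and $t(w+e_1)=I_\epsilon$.
4. If $t(w)=I_\epsilon$, then $x_w$ is non-blank, $\tau_1(w)\ne M$, $\tau_2(w)\ne M$, $t(w-e_1)\in\{L_\epsilon,I_\epsilon\}$, $t(w+e_1)\in\{I_\epsilon,R_\epsilon\}$. Moreover, according as the letters of $(t(w-e_1),t(w+e_1))$ are $(L,R)$, $(L,I)$, $(I,R)$, $(I,I)$, the letter of $t(w+e_2)$ is $T$, $L$, $R$, $I$ respectively, with arbitrary subscript.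
5. If $t(w)=T$, then $x_w$ is non-blank and $\tau_2(w)=M$.
6. If $t(w)\in\{L_1,R_1\}$, then $x_w$ is non-blank and $\beta(w)=1$.

These are finitely many local rules, and $X$ contains the point $x\equiv\square$, $\lambda\equiv0$, $t\equiv0$. So $X$ is an SFT. Let $\phi(x,\lambda,t)=x$. We show $\phi(X)=S$.

*Proof that $\phi(X)\subseteq S$.* Let $(x,\lambda,t)\in X$ and let $B=\prod[a_i,b_i]$ be a brick of $x$. We must show that $B$ is good.

**Step 1: the signal ends at a triangle.** The cell $(a_1,\dots,a_d)$ has $\lambda=1$ by rule 1. Let $w\in B$ be a cell with $\lambda(w)=1$ and maximal coordinate sum. It is not a defect. If (ii) held, then $w+e_i\in B$ because $\tau_i(w)\ne M$, contradicting maximality. So $t(w)=L_1$.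

**Step 2: the bottom row of the triangle.** By rules 3 and 4, the right neighbor of a cell with $L_1$ carries $I_1$, and that of a cell with $I_1$ carries $I_1$ or $R_1$. These rules also give $\tau_1\ne M$ on $L_1$ and $I_1$, so moving right from such a cell of $B$ we stay in $B$. As $B$ is finite, we read $L_1I_1^kR_1$ on $w,\dots,w+(k+1)e_1\in B$ for some $k\ge1$.

**Step 3: the triangle measures the height.** We claim: if the cells $w,\dots,w+(k+1)e_1\in B$ read $LI^kR$ (ignoring subscripts), $k\ge1$, then $h(w)\ge1$ and $k=2h(w)-1$. The proof is by induction on $k$. Since $w+e_1$ carries $I$, $\tau_2(w+e_1)\ne M$. So $h(w)=h(w+e_1)\ge1$, and the cells directly above this row piece lie in $B$.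

- If $k=1$, then $w+e_1$ has neighbors $L$ and $R$, so $w+e_1+e_2$ carries $T$. By rule 5, $\tau_2=M$ there, and $h(w)=1$.
- If $k=2$, then $w+e_1$ has neighbors $L,I$ and $w+2e_1$ has neighbors $I,R$. So $w+e_1+e_2$ and $w+2e_1+e_2$ carry $L$ and $R$, contradicting rule 3.
- If $k\ge3$, rule 4 shows that the row above reads $LI^{k-2}R$ starting at $w+e_1+e_2$. By induction $k-2=2(h(w)-1)-1$, that is, $k=2h(w)-1$.

**Step 4: conclusion.** With $h=h(w)$, the cell $w+(k+1)e_1=w+2he_1\in B$ carries $R_1$, and $w$ carries $L_1$. By rule 6, $\beta(w)=\beta(w+2he_1)=1$. So $B$ is good, and $x\in S$.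

*Proof that $S\subseteq\phi(X)$.* Let $x\in S$. For each brick $B$ of $x$ choose $u=u_B$ witnessing goodness, and let $h=h(u)\ge1$. Bricks are pairwise disjoint by Fact 1.

**Step 5: draw the triangles.** On the cells $u+ie_1+je_2$ with $0\le j\le h$ and $j\le i\le 2h-j$ (all in $B$, because $u,u+2he_1\in B$ and $u_2+h=b_2$), let $t$ have letter $L$ if $i=j<h$, $R$ if $i=2h-j$ and $j<h$, $T$ if $i=j=h$, and $I$ otherwise. The subscript on $L,I,R$ is $1$ if $j=0$ and $0$ if $j>0$. Put $t=0$ on all cells outside these triangles. We check rules 3–6 on the cells $(i,j)$ of one triangle.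

- Rule 3. An $L$ cell is $(j,j)$ with $j<h$. Since $j+1<2h-j$, its right neighbor is an $I$ cell in the same row, so with the same subscript. It lies in $B$, so $\tau_1\ne M$ on the $L$ cell.
- Rule 4. An $I$ cell has $j<i<2h-j$, so $j<h$ and $\tau_2\ne M$. Its right neighbor is in $B$, so $\tau_1\ne M$. Its left neighbor is $L$ if $i=j+1$ and $I$ otherwise. Its right neighbor is $R$ if $i=2h-j-1$ and $I$ otherwise. Subscripts agree along the row. The cell above is $(i,j+1)$ with $j+1\le i\le 2h-(j+1)$, hence in the triangle. It is $T$ if $i=j+1=2h-j-1$ (then $j+1=h$), $L$ if $i=j+1<2h-j-1$, $R$ if $j+1<i=2h-j-1$, and $I$ otherwise, as rule 4 demands.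
- Rules 5 and 6. The $T$ cell is in the row $u_2+h=b_2$, where $\tau_2=M$. The only cells with $L_1$ or $R_1$ are $u$ and $u+2he_1$, whose bits are $1$.

**Step 6: signals in bricks.** For each brick $B$ put $\lambda=1$ along a path from its minimal corner to $u_B$ inside $B$ with steps $+e_i$. A step $w\to w+e_i$ inside $B$ has $\tau_i(w)\ne M$, so (ii) holds along the path, and at its endpoint $t=L_1$, so (iii) holds.

**Step 7: signals outside bricks.** Let $c$ be a non-blank cell with $\tau(c)=(m,\dots,m)$ that is not the minimal corner of a brick. Call a path from $c$ *allowed* if each step leaves a non-defect cell $w$ and goes to $w+e_i$ for some $i$ with $\tau_i(w)\ne M$. By the definition of a defect, all cells on an allowed path are non-blank. We claim that some allowed path from $c$ is infinite or ends in a defect. Given the claim, put $\lambda=1$ along such a path: each cell that is left satisfies (ii), and a final defect satisfies (i).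

To prove the claim, suppose it fails. Then no cell reachable from $c$ by an allowed path is a defect, and there is no infinite allowed path. For each $i$, starting from $c$, step along $e_i$ as long as $\tau_i\ne M$. Since $\tau_i(c)=m$, at least one step is made. The stepping stops, at $c+(n_i-1)e_i$ with $n_i\ge2$. Put $\theta_i(s)=\tau_i(c+se_i)$ for $0\le s\le n_i-1$. After a step in direction $i$ from a non-defect, $\tau_i\ne m$. So $\theta_i(s)$ is $m$ for $s=0$, $o$ for $0<s<n_i-1$, and $M$ for $s=n_i-1$. Also, $\tau_j=m$ for $j\ne i$ all along this axis.

We show by induction on $\sum_i k_i$ that every $c+k$ with $k\in\prod[0,n_i-1]$ is reachable and has type $(\theta_i(k_i))_i$. For $k$ with at most one nonzero coordinate this was just shown. Let $k_i,k_{i'}\ge1$ with $i\ne i'$. By induction $c+k-e_i$ is reachable, hence not a defect, and its $\tau_i$ is $\theta_i(k_i-1)\ne M$. So $c+k$ is reachable, and for all $j\ne i$ we get $\tau_j(c+k)=\tau_j(c+k-e_i)=\theta_j(k_j)$. The same argument with $c+k-e_{i'}$ gives $\tau_i(c+k)=\theta_i(k_i)$. Hence $c+\prod[0,n_i-1]$ is a brick with minimal corner $c$, a contradiction.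 This proves the claim.

**Step 8: assemble.** Put $\lambda=0$ on all remaining cells. Rule 1 holds, because every cell of type $(m,\dots,m)$ starts one of the paths of Steps 6 and 7. Rule 2 asks only for the presence of certain values $1$, so it is preserved when sets of cells with $\lambda=1$ are united. Thus $(x,\lambda,t)\in X$ lies over $x$. $\square$

## Exponentially large rank: proof of Theorem B

Let $Y$ be any subshift, $\mu$ an MME of $S$ and $\rho$ an MME of $Y$.

**Step 1: choose an MME of the product.** We have $|\mathcal L_n(S\times Y)|=|\mathcal L_n(S)|\,|\mathcal L_n(Y)|$, so $\mu\times\rho$ has entropy $h_{top}(S)+h_{top}(Y)=h_{top}(S\times Y)$ and is an MME of $S\times Y$. Suppose $S\times Y$ has an equal entropy SFT cover, and let $C$ be the constant of Theorem A for $\mu\times\rho$.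

**Step 2: all good bricks on $B_l$ have the same positive measure.** Fix $l\ge2$ and $B=B_l$; all sides have length at least $2$. In a brick on $B$ we have $b_2=l-1$ and $h(u)=l-1-u_2$. Good brick patterns on $B$ exist, for instance with all bits $1$, because $2(l-1)\le4l-1$. By Fact 2 and Lemma 2 (with $F=B$, $L=4l$) each of them has positive $\mu$-measure. Let $\sim$ be the relation on $\mathcal L_B(S)$ for which the good brick patterns form one class and every other pattern is alone in its class. By Fact 2, Lemma 1 applies, so all good brick patterns on $B$ have the same measure $m_l>0$. Bad brick patterns have measure $0$ by Fact 3.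

**Step 3: pass to a submatrix.** Fix $q\in\mathcal L_B(Y)$ with $\rho([q])>0$. In the matrix of Theorem A for $S\times Y$ keep only the half-patterns $(P,q|_{B^1_l})$ and $(Q,q|_{B^2_l})$, where $P,Q$ are bit patterns on $B^1_l,B^2_l$ and the types are those of a brick on $B$. The entries are
$$\rho([q])\,m_l\,\mathbf 1[(P,Q)\text{ good}] .$$

**Step 4: collect the pairs that cross the cut.** Let
$$W=\{u\in B:h(u)\ge1,\ 2l-2h(u)\le u_1<2l\},\qquad W'=\{u+2h(u)e_1:u\in W\}.$$
Then $W\subseteq B^1_l$. Since $2h\le 2l-2$, the points of $W'$ have first coordinate in $[2l,2l+2h)\subseteq[2l,4l-2)$, so $W'\subseteq B^2_l$. For each $h\in\{1,\dots,l-1\}$ there are $2h$ choices of $u_1$ and $l^{d-2}$ choices of the coordinates $u_3,\dots,u_d$, so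
$$|W|=l^{d-2}\sum_{h=1}^{l-1}2h=l^{d-1}(l-1). \tag{5}$$
For $d=2$, $l=2$ one finds $W=\{(2,0),(3,0)\}$ and $W'=\{(4,0),(5,0)\}$.

The map $u\mapsto u+2h(u)e_1$ from $W$ to $W'$ is a bijection, since it preserves $u_2$ and hence $h$. If $u\in W'$, then $u+2h(u)e_1$ has first coordinate at least $2l+2h(u)$, so it is neither in $W'$ nor in $W$.

**Step 5: recognize $G_k$.** Restrict to $P$ with all ones in $W$ and $Q$ with all ones in $W'$. A cell $u$ witnesses goodness only if both $u$ and $u+2h(u)e_1$ have bit $1$, so both lie in $W\cup W'$. By Step 4 this forces $u\in W$. Hence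
$$(P,Q)\text{ is good}\iff\text{there is }w\in W\text{ with }P(w)=Q(w+2h(w)e_1)=1 .$$
Identifying $W'$ with $W$, this is the matrix $G_k$ with $k=|W|$: the matrix of bad pairs is $\begin{pmatrix}1&1\\1&0\end{pmatrix}^{\otimes W}$, invertible of size $2^{|W|}$, and the matrix of good pairs is the all-ones matrix minus it. By (1) its rank is at least $2^{|W|}-1$.

**Step 6: compare.** Theorem A and (5) give
$$2^{\,l^{d-1}(l-1)}-1\le C^{\,l^{d-1}}\qquad\text{for all }l\ge2,$$
which is false for large $l$. So $S\times Y$ has no equal entropy SFT cover.

**Step 7: the remaining assertions.** With $Y$ a point, $S\times Y$ is conjugate to $S$, so $S$ has no equal entropy SFT cover, and $S$ is sofic by Proposition 2. Every SFT cover of $S$ has entropy at least $h_{top}(S)$, and by Desai's theorem there are covers with entropy below $h_{top}(S)+\varepsilon$ for every $\varepsilon>0$. So the infimum is $h_{top}(S)$, and it is not attained. $\square$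

## Mixing and prescribed entropy: proof of Theorem C

A **safe symbol** of a subshift $Z$ is a letter that may be written over any set of cells of any point of $Z$ without leaving $Z$. The subshift $Z$ is **strongly irreducible** if there is $D$ such that for all $x,y\in Z$ and all $U,V\subseteq\mathbb Z^d$ at distance at least $D$ some point of $Z$ equals $x$ on $U$ and $y$ on $V$. An example of both is the SFT of $0/1$ configurations without two adjacent $1$s. There $0$ is safe, and for $U,V$ at $\ell^1$-distance at least $2$ one writes $x$ on $U$, $y$ on $V$ and $0$ elsewhere.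

A real $\alpha$ is **computable** if an algorithm, given a rational $\varepsilon>0$, produces a rational within $\varepsilon$ of $\alpha$. It is **right recursively enumerable** if an algorithm lists rationals $s_1,s_2,\dots$ with $\inf_n s_n=\alpha$. Every computable real, such as $\log2$, is right recursively enumerable: list approximations within $1/n$, increased by $1/n$. If $\alpha$ is right recursively enumerable and $\beta$ is computable, then $\alpha-\beta$ is right recursively enumerable: with rationals $\beta_n$ within $1/n$ of $\beta$, list $\min_{i\le n}s_i-\beta_n+\frac1n$. These numbers are at least $\alpha-\beta$ and converge to it.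

**Step 1: mixing.** Bricks contain no $\square$, so writing $\square$ on any set of cells of $x\in S$ creates no new brick. Thus $\square$ is a safe symbol. Let $x,y\in S$ and let $U,V$ have $\ell^1$-distance at least $2$. Consider the configuration equal to $x$ on $U$, $y$ on $V$ and $\square$ elsewhere. A brick in it is contained in $U\cup V$ and is connected through adjacent cells, so it lies in $U$ or in $V$. Hence it is a brick of $x$ or of $y$, and it is good. So $S$ is strongly irreducible.

**Step 2: $h_{top}(S)$ is positive and computable.** A pattern on $[0,n-1]^d$ is in $\mathcal L_n(S)$ if and only if it contains no bad brick: if it contains none, extend it by $\square$, and all bricks of the extension lie in the cube. So $n\mapsto|\mathcal L_n(S)|$ is computable. Since a cube of side $mn$ is tiled by $m^d$ cubes of side $n$, $|\mathcal L_{mn}(S)|\le|\mathcal L_n(S)|^{m^d}$. If independent patterns of side $n$ are placed at the points of $(n+1)\mathbb Z^d$ with $\square$ on the layers between them, every brick lies in one of them, so the result is in $S$ and $|\mathcal L_{m(n+1)}(S)|\ge|\mathcal L_n(S)|^{m^d}$. Therefore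
$$\tfrac1{(n+1)^d}\log|\mathcal L_n(S)|\le h_{top}(S)\le\tfrac1{n^d}\log|\mathcal L_n(S)|. \tag{6}$$
The two bounds differ by at most $\big(1-(\frac n{n+1})^d\big)\log|\mathcal A|$, which tends to $0$ explicitly, so $h_{top}(S)$ is computable. Since $|\mathcal L_1(S)|\ge2$ (a blank cell, and a single non-blank cell surrounded by blanks), (6) gives $h_{top}(S)>0$.

**Step 3: dilute $S$ and fill up the entropy.** Let $h>0$ be the entropy of some $\mathbb Z^d$ SFT, equivalently of some sofic shift. By Hochman–Meyerovitch $h$ is right recursively enumerable. Choose $k$ with $h_{top}(S)/k^d<h$. Then $h-h_{top}(S)/k^d$ is positive and right recursively enumerable, so by Hochman–Meyerovitch it is the entropy of a $\mathbb Z^d$ SFT $Y$. Let $S_k$ be the set of $z\in(\mathcal A\cup\{*\})^{\mathbb Z^d}$ for which there is $j$ with $z_u\ne*$ exactly for $u\in j+k\mathbb Z^d$ and $(z_{j+kv})_v\in S$.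

The shift $S_k$ is sofic. A cover uses the alphabet of $X$ together with $*$ and these rules: each translate of $[0,k-1]^d$ contains exactly one non-$*$ cell; $u$ is non-$*$ if and only if each $u+ke_i$ is; the non-$*$ cells obey the rules of $X$ scaled by $k$. By the first rule some cell $j$ is non-$*$, and by the second so is all of $j+k\mathbb Z^d$. Every translate of $[0,k-1]^d$ already meets this coset once, so there are no other non-$*$ cells. Applying $\phi$ to the non-$*$ letters gives exactly $S_k$.

A cube of side $kn$ meets each coset of $k\mathbb Z^d$ in a scaled cube of side $n$, and different cosets give different patterns. So $|\mathcal L_{kn}(S_k)|=k^d|\mathcal L_n(S)|$ and $h_{top}(S_k)=h_{top}(S)/k^d$. The product of covers is a cover, so $S_k\times Y$ is sofic, and its entropy is $h_{top}(S)/k^d+h_{top}(Y)=h$.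

**Step 4: an equal entropy cover of $S_k\times Y$ would give one of a product with $S$.** Suppose $\phi:X'\to S_k\times Y$ is an equal entropy SFT cover. Let $X_0=\phi^{-1}\{(z,y):z_0\ne*\}$. It is nonempty and clopen in $X'$, and it is invariant under $k\mathbb Z^d$, because the non-$*$ cells of $z$ form a coset of $k\mathbb Z^d$. Recode by blocks: $\Psi(x)_v=x|_{kv+[0,k-1]^d}$.

The set $\Psi(X_0)$ is a $\mathbb Z^d$ SFT. Indeed, every configuration over the block alphabet comes from exactly one configuration over the alphabet of $X'$. And $x\in X_0$ if and only if $x\in X'$ and the clopen condition, which depends on a finite window, holds at each $\sigma^{kv}x$. Both are finitely many local rules in block coordinates.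

To compute its entropy, let $x\in X'$ and $(z,y)=\phi(x)$. Some $j\in[0,k-1]^d$ has $z_j\ne*$, so $\sigma^jx\in X_0$. By $k\mathbb Z^d$-invariance, $X'=\bigcup_{j\in[0,k-1]^d}\sigma^jX_0$. A pattern of $\sigma^jX_0$ on $[0,kn-1]^d$ is a pattern of $X_0$ on $j+[0,kn-1]^d\subseteq[0,k(n+1)-1]^d$. Therefore
$$|\mathcal L_n(\Psi(X_0))|\le|\mathcal L_{kn}(X')|\le k^d|\mathcal L_{n+1}(\Psi(X_0))|,$$
and $h_{top}(\Psi(X_0))=k^dh_{top}(X')=k^dh$.

Now send $\Psi(x)$, $x\in X_0$, to $\big((z_{kv})_v,\Psi(y)\big)$, where $(z,y)=\phi(x)$ and $\Psi(y)$ is the same block recoding of $y$. Since $z_0\ne*$, the non-$*$ cells of $z$ are $k\mathbb Z^d$, and $(z_{kv})_v\in S$ by shift invariance of $S$. The map is continuous and commutes with the shifts. It is onto $S\times\Psi(Y)$: given $s\in S$ and $y\in Y$, let $z_{kv}=s_v$ and $z_u=*$ elsewhere; any $\phi$-preimage of $(z,y)\in S_k\times Y$ lies in $X_0$. Finally $|\mathcal L_n(\Psi(Y))|=|\mathcal L_{kn}(Y)|$, so $h_{top}(\Psi(Y))=k^dh_{top}(Y)$ and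
$$h_{top}(S\times\Psi(Y))=h_{top}(S)+k^dh_{top}(Y)=k^dh=h_{top}(\Psi(X_0)).$$
Thus $\Psi(X_0)$ is an equal entropy SFT cover of $S\times\Psi(Y)$, contradicting Theorem B. So $S_k\times Y$ is a sofic shift of entropy exactly $h$ with no equal entropy SFT cover. $\square$
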